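\title{Universal graphs in the Maker--Breaker game on $K_n$}

\begin{abstract}
Maker and Breaker alternately claim the edges of the complete graph $K_n$. We show that for large $n$ Maker can ensure that the graph formed by her edges contains every graph on $r=\lfloor 2\log_2 n-4\log_2\log_2 n-30\rfloor$ vertices as an induced subgraph. This proves a conjecture from ``The Game of JumbleG'' and shows that the largest such $r$ is $2\log_2 n-\Theta(\log\log n)$. Maker's strategy rests on a potential function: for each target graph we take the conditional expected number of its copies under random play and subtract a penalty for overlapping pairs of copies, built so that its steady decay pays for all second-order losses.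
\end{abstract}

\section{Introduction}\label{sec:intro}

Two players, Maker and Breaker, take turns claiming previously unclaimed edges of the complete graph $K_n$ on the vertex set $[n]=\{1,\dots,n\}$, one edge per turn. Maker moves first, and play continues until every edge is claimed. Let $M$ be the graph on $[n]$ formed by Maker's edges at the end. A graph is \emph{$r$-universal} if it contains every graph on $r$ vertices as an induced subgraph. How large can $r$ be if Maker wants to guarantee that $M$ is $r$-universal? Let $f(n)$ be the largest such $r$. An $r$-universal graph is $r'$-universal for every $r'<r$ (add isolated vertices to a graph on $r'$ vertices), so Maker succeeds exactly for $r\le f(n)$. Throughout, $\log=\log_2$, and $\ln$ is the natural logarithm.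

The word ``induced'' gives the game its character. The non-edges of $M$ are Breaker's edges, so Maker needs the right edges in her own graph and also the right edges in her opponent's graph. For $r=2$ this is automatic once $n\ge3$: Maker's first move is an edge of $M$ and Breaker's first move is a non-edge. For $r=3$ Maker already needs a triangle of her own and a triangle of Breaker's. An extra edge can therefore hurt Maker: each of her moves destroys every potential copy in which that pair had to be a non-edge. Moreover, she pursues all $2^{\binom r2}$ graphs on $[r]$ at once, and a move that helps a graph $H$ in some position harms the complement of $H$ in the same position.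

To guess $f(n)$, let both players play at random, so that $M$ resembles the random graph with edge probability $\frac12$. The expected number of copies of $K_r$ in that graph is $\binom nr2^{-\binom r2}$, whose $r$-th root is within a constant factor of $\frac nr2^{-(r-1)/2}$; this passes from large to small near $r=2\log n-2\log\log n$. By a result of Bollob\'as and Thomason, the largest $r$ for which a random graph of order $n$ is almost surely $r$-universal is indeed around $2\log n$. In the game, Breaker can prevent a $K_r$ in Maker's graph for $r=2\log n-2\log\log n+C$ with a suitable constant $C$ (Beck), while it is known that Maker can reach $r=(1+o(1))\log n$. Conjecture~7 of \cite{jumbleg} states that the random guess is correct: there is a function $r(n)=(2+o(1))\log n$ such that for all large $n$ Maker can make $M$ an $r(n)$-universal graph. We prove this conjecture.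

\begin{theorem}\label{thm:main}
For all sufficiently large $n$, Maker has a strategy guaranteeing that $M$ is $r$-universal with
\[
r=r(n)=\lfloor 2\log n-4\log\log n-30\rfloor=(2+o(1))\log n .
\]
\end{theorem}

The proof gives a counting statement: Maker obtains, for every target graph, almost as many copies as random play would give on average.

\begin{theorem}\label{thm:count}
Let $n$ be sufficiently large, let $r$ be as in Theorem~\ref{thm:main}, let $V_1,\dots,V_r\subset[n]$ be disjoint sets of size $N=\lfloor n/r\rfloor$, and let $\mu=N^r2^{-\binom r2}$. Maker has a strategy guaranteeing that, for every graph $H$ on $[r]$ simultaneously, at least $(1-\frac1r)\mu$ of the tuples $(v_1,\dots,v_r)\in V_1\times\dots\times V_r$ satisfy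
\[
v_iv_j\in M\iff ij\in E(H)\qquad\text{for all } i<j .
\]
The same holds if Breaker moves first.
\end{theorem}

Theorem~\ref{thm:main} follows: such sets $V_i$ exist because $rN\le n$, and since $(1-\frac1r)\mu>0$, each $H$ has at least one such tuple, which induces a copy of $H$ in $M$.

\begin{theorem}\label{thm:f}
For all sufficiently large $n$,
\[
2\log n-4\log\log n-31\le f(n)\le 2\log n-2\log\log n+2 .
\]
Hence $f(n)=2\log n-\Theta(\log\log n)$.
\end{theorem}

The leading constant $2$ is thus optimal, and $f(n)$ is determined up to an additive error of $(2+o(1))\log\log n$. We do not determine the coefficient of $\log\log n$, which lies between $-4$ and $-2$; Remark~\ref{rem:gap} shows where our argument loses.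

Section~\ref{sec:upper} proves Theorem~\ref{thm:f} from Theorem~\ref{thm:main}. Section~\ref{sec:weights} introduces the weights and works out the case $r=2$, where the method is already visible. Sections~\ref{sec:penalty}--\ref{sec:start} prove Theorem~\ref{thm:count}.

\section{The upper bound}\label{sec:upper}

We use the Erd\H{o}s--Selfridge theorem \cite{es}. Two players alternately claim elements of a finite board on which a family of \emph{winning sets} is given. If $\sum_A2^{-|A|}<\frac12$, the sum being over all winning sets $A$, then the second player can claim an element of every winning set.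

\begin{proof}[Proof of Theorem~\ref{thm:f}]
The lower bound is Theorem~\ref{thm:main}, since $\lfloor t\rfloor\ge t-1$. For the upper bound let $r_0=\lceil 2\log n-2\log\log n+2\rceil$, and let the winning sets be the edge sets of the $\binom n{r_0}$ copies of $K_{r_0}$ in $K_n$. From $r_0-1\ge 2\log n-2\log\log n+1$ we get $2^{(r_0-1)/2}\ge\sqrt2\,n/\log n$. Together with $\binom nk\le(en/k)^k$ and $r_0=(2+o(1))\log n$ this gives
\[
\binom n{r_0}2^{-\binom{r_0}2}\le\Bigl(\frac{en}{r_0\,2^{(r_0-1)/2}}\Bigr)^{r_0}\le\Bigl(\frac{e\log n}{\sqrt2\,r_0}\Bigr)^{r_0}=\Bigl(\frac e{2\sqrt2}+o(1)\Bigr)^{r_0},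
\]
which tends to $0$ because $e/(2\sqrt2)<0.97$. So for large $n$ Breaker can claim an edge of every copy of $K_{r_0}$. Then $M$ is not $r_0$-universal, hence not $r$-universal for any $r\ge r_0$, and $f(n)\le r_0-1\le 2\log n-2\log\log n+2$.
\end{proof}

\section{Weights, and the case $r=2$}\label{sec:weights}

In this section $r\ge2$ and $N\ge1$ are arbitrary, $V_1,\dots,V_r\subset[n]$ are disjoint sets of size $N$, and $\mu=N^r2^{-\binom r2}$.

\subsection{Conditional expectations}

A \emph{cross edge} joins two different sets $V_i$. A \emph{transversal} is a set $K$ with exactly one vertex in each $V_i$ and no other vertex; it is the same thing as a tuple in $V_1\times\dots\times V_r$. For a subset $T$ of a transversal, $E(T)$ denotes the set of all pairs inside $T$; these are cross edges.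

Fix a graph $H$ on $[r]$. For a cross edge $e$ between $V_i$ and $V_j$ let $\sigma_H(e)=+1$ if $ij\in E(H)$ and $\sigma_H(e)=-1$ otherwise; for other edges let $\sigma_H(e)=0$. In a given position of the game, a claimed cross edge $e$ is \emph{wrong} for $H$ if Maker has it and $\sigma_H(e)=-1$, or Breaker has it and $\sigma_H(e)=+1$. For a set $F$ of cross edges define the \emph{weight}
\[
w_H(F)=\begin{cases}0&\text{if $F$ contains a wrong edge,}\\ 2^{-\#\{\text{unclaimed edges in }F\}}&\text{otherwise.}\end{cases}
\]
This is the probability that no edge of $F$ ends up wrong if every unclaimed edge is assigned by a fair coin. We write $w_H(K)=w_H(E(K))$ for a transversal $K$ and drop the index $H$ while $H$ is fixed. Three properties are used throughout.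
\begin{itemize}
\item[(W1)] $w(F\cup F')=w(F)w(F')$ if $F\cap F'=\emptyset$.
\item[(W2)] $w(F)w(F')\le w(F\cup F')$ for all $F,F'$. Indeed, the left side is $0$ if $F\cup F'$ contains a wrong edge; otherwise it counts the unclaimed edges of $F\cap F'$ twice in the exponent and the right side counts them once.
\item[(W3)] If $e\in F$ is unclaimed and is now claimed, $w(F)$ is multiplied by $1+\varepsilon\sigma(e)\in\{0,2\}$, where $\varepsilon=+1$ if Maker claims $e$ and $\varepsilon=-1$ if Breaker does. If $e\notin F$, then $w(F)$ is unchanged.
\end{itemize}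

Let $\mathcal F$ be a family of transversals; at first it will consist of all of them. For distinct unclaimed edges $e,x,y$ put
\[
L=\sum_{K\in\mathcal F}w(K),\qquad m(e)=\sum_{K\ni e}w(K),\qquad \ell(e)=\sigma(e)m(e),\qquad g(x,y)=\sum_{K\ni x,y}w(K),
\]
where $K\ni e$ means $K\in\mathcal F$ and $e\in E(K)$. For the family of all transversals, $L=\mu$ on the empty board. At the end of the game $w(K)\in\{0,1\}$, and $w(K)=1$ exactly when $K$ satisfies the condition in Theorem~\ref{thm:count}; we then call $K$ a \emph{copy} of $H$. So at the end $L$ is the number of copies of $H$ in $\mathcal F$, and Maker's task is to keep $L$ close to $\mu$.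

A \emph{round} is a move $x$ of Maker followed by a move $y$ of Breaker. By (W3) it multiplies $w(K)$ by $(1+\sigma(x)\mathbf 1[x\in E(K)])(1-\sigma(y)\mathbf 1[y\in E(K)])$, and therefore
\begin{equation}\label{eq:L}
L'=L+\ell(x)-\ell(y)-\sigma(x)\sigma(y)\,g(x,y).
\end{equation}
Here and below, a prime marks a value after the move or round, and unprimed quantities refer to the position before it. If Maker cared about one $H$ only, she would choose $x$ maximizing $\ell$. Since $y$ was also available to her, $\ell(x)-\ell(y)\ge0$, and only the second-order term $g$ could be lost. Two difficulties remain: different graphs $H$ ask for different moves, and $g$ must be controlled.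

We shall need the inequality
\begin{equation}\label{eq:exp}
e^{-a-a^2}\le 1-a\qquad\text{for }|a|\le\tfrac12 .
\end{equation}
It holds because $\ln(1-a)+a+a^2$ vanishes at $a=0$ and has derivative $a(1-2a)/(1-a)$, which has the sign of $a$ on $(-\frac12,\frac12)$.

\subsection{The case $r=2$: paying a deposit}\label{sec:r2}

Let $r=2$. Transversals are the $N^2$ cross edges, $\mu=N^2/2$, and $g=0$ because a transversal has only one edge. The two target graphs are the edge $H^+$ and the non-edge $H^-$. If Maker holds $\alpha$ cross edges, Breaker holds $\beta$, and $u$ are unclaimed, then $L_+=\alpha+u/2$ and $L_-=\beta+u/2$. The graph $H^+$ asks Maker to claim a cross edge, and $H^-$ asks her to avoid one. A round changes $L_\pm$ by $\pm\delta$, where $\delta=\frac12(\mathbf 1[x\text{ cross}]-\mathbf 1[y\text{ cross}])\in\{0,\pm\frac12\}$.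

To weigh the two demands, we give more attention to the graph that is doing worse, by considering $e^{-\theta L_+}+e^{-\theta L_-}$ with a parameter $0<\theta\le1$. Maker can control the part of its change that is linear in $\delta$, but convexity adds a loss of order $\theta^2\delta^2$. We pay for this loss in advance. Put a deposit of $\theta/4$ on each unclaimed cross edge:
\[
\Psi_\pm=L_\pm-\tfrac\theta4\,u,\qquad \Phi=e^{-\theta\Psi_+}+e^{-\theta\Psi_-}.
\]
If $\delta\ne0$, a cross edge was claimed and its deposit is released, so in every case $\theta\Psi'_\pm\ge\theta\Psi_\pm\pm\theta\delta+(\theta\delta)^2$. By \eqref{eq:exp},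
\[
\Phi'\le\Phi-\theta\delta\,\bigl(e^{-\theta\Psi_+}-e^{-\theta\Psi_-}\bigr).
\]
Let Maker choose $x$ maximizing $\mathbf 1[x\text{ cross}]\,(e^{-\theta\Psi_+}-e^{-\theta\Psi_-})$; that is, she prefers a cross edge when $\alpha<\beta$ and a non-cross edge when $\alpha>\beta$. Then the subtracted term is nonnegative, and $\Phi$ never increases. At the start $\Phi=2e^{-\theta(\mu-\theta N^2/4)}$, and at the end $\Psi_\pm=L_\pm$. If $\binom n2$ is even, so that the game consists of full rounds, we obtain $L_\pm\ge\mu-\theta N^2/4-(\ln2)/\theta$, which is $\mu-O(N)$ for $\theta=1/N$.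

\subsection{What changes for larger $r$}

The same scheme suggests the potential $\sum_He^{-\theta L_H}$. It has $2^{\binom r2}\le e^{r^2}$ terms, which costs up to $r^2/\theta$ in the final bound on $L_H$; the choice $\theta=r^3/\mu$ makes this $\mu/r$. There are now two losses in the exponent per round: the convexity loss, of order $\theta^2(m(x)^2+m(y)^2)$, and the loss $\theta g(x,y)$ from \eqref{eq:L}. The latter appears for $r=3$: if $H=K_3$ and Maker and Breaker claim two edges of an untouched transversal, its weight drops from $\frac18$ to $0$, while its linear contributions $+\frac18$ and $-\frac18$ cancel.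

On the empty board $m(e)=\mu/N^2$ for a cross edge, and $g\le\mu/N^3$ since two edges span at least three vertices. If these values persisted, the total losses would be at most of order $r^2N^2\cdot\theta^2\mu^2/N^4=r^8/N^2$ and $n^2\cdot\theta\mu/N^3=r^3n^2/N^3$, both negligible when $r=O(\log n)$ and $N\approx n/r$. But the values do not persist: each claimed edge doubles some weights and kills others, and Breaker may try to concentrate the surviving weight on transversals through a few common edges. A fixed deposit per edge is therefore not enough; the deposit has to follow the position.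

By (W2), $m(e)^2\le\sum w(E(K)\cup E(K'))$, summed over pairs $K,K'\ni e$. So the deposit should sit on \emph{pairs of transversals that share edges}, in proportion to $w(E(K)\cup E(K'))$. By (W3) this weight is multiplied by $1\pm1$ and has no drift. We create one by inserting a factor $s^u$, where $s>1$ and $u$ is the number of unclaimed shared edges. When a shared edge is claimed, the term is multiplied by
\[
\frac{1\pm1}s=1\pm\frac1s-\Bigl(1-\frac1s\Bigr).
\]
The part $\pm\frac1s$ is linear and can be folded into Maker's choice of move, while the fraction $1-\frac1s$ is released no matter who claims the edge.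

\section{The penalty and admissible families}\label{sec:penalty}

From now on $n$ is large and $r,V_i,N,\mu$ are as in Theorem~\ref{thm:count}; in particular $\log n\le r\le2\log n$. In this section and the next, $H$ is fixed. Let
\[
s=1+\frac1r,\qquad \eta=1-\frac1s=\frac1{r+1},\qquad \Lambda=20r,\qquad \theta=\frac{r^3}\mu,
\]
\[
\lambda_2=\frac n\mu,\qquad \lambda_q=\frac{n^{5/2}\Lambda^q}\mu\quad(3\le q\le r).
\]
Since $\lambda_2\le n^{5/2}\Lambda^2/\mu$, we have
\begin{equation}\label{eq:lambda}
\lambda_q\le\Lambda^{-(q'-q)}\lambda_{q'}\le\lambda_{q'}\qquad\text{for }2\le q<q'\le r .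
\end{equation}

For an ordered pair $(K,K')$ of transversals, $K=K'$ allowed, let $U=E(K)\cup E(K')$, $I=E(K)\cap E(K')=E(K\cap K')$ and $q=|K\cap K'|$. Let $u(T)$ be the number of unclaimed edges in $E(T)$. The \emph{penalty} of the pair is
\[
p(K,K')=\begin{cases}\lambda_q\,s^{u(K\cap K')}\,w(U)&\text{if }q\ge2,\\ 0&\text{if }q\le1.\end{cases}
\]
It is symmetric in $K$ and $K'$. Pairs with $q\le1$ share no edge and could release nothing, so they carry no penalty. By \eqref{eq:lambda}, $s\ge1$ and (W2),
\begin{equation}\label{eq:plower}
p(K,K')\ge\lambda_j\,w(K)\,w(K')\qquad\text{whenever }|K\cap K'|\ge j\ge2 .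
\end{equation}
For a family $\mathcal F$ of transversals let
\[
\Gamma=\sum_{(K,K')\in\mathcal F^2}p(K,K'),\qquad \Psi=L-\Gamma ,
\]
and for an unclaimed edge $e$, with sums over pairs in $\mathcal F^2$,
\[
\gamma(e)=\sigma(e)\sum_{e\in U}s^{-\mathbf 1[e\in I]}\,p(K,K'),\qquad D(e)=\ell(e)-\gamma(e),\qquad \Delta_e=\eta\sum_{e\in I}p(K,K')\ \ge0 .
\]
All of $m,\ell,\gamma,D,\Delta$ vanish at an edge that is not a cross edge. The next lemma shows what they mean: $D(e)$ is the gain of the player who claims $e$, and $\Delta_e$ is the released deposit.

\begin{lemma}\label{lem:single}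
Let $\mathcal F$ be any family, and let the unclaimed edge $e$ be claimed by Maker $(\varepsilon=+1)$ or Breaker $(\varepsilon=-1)$. Then $p(K,K')$ is multiplied by a factor $A\in[0,2]$, with $A=1$ if $e\notin U$ and
\begin{equation}\label{eq:A}
A-1=\varepsilon\sigma(e)\,s^{-\mathbf 1[e\in I]}-\eta\,\mathbf 1[e\in I]\qquad\text{if }e\in U .
\end{equation}
Moreover $\Psi'=\Psi+\varepsilon D(e)+\Delta_e$.
\end{lemma}

\begin{proof}
If $e\in U$, then $w(U)$ is multiplied by $1+\varepsilon\sigma(e)$, and $u(K\cap K')$ drops by $1$ exactly when $e\in I$. So $A=(1+\varepsilon\sigma(e))s^{-\mathbf 1[e\in I]}\in[0,2]$, and \eqref{eq:A} follows from $s^{-\mathbf 1[e\in I]}-1=-\eta\mathbf 1[e\in I]$. Summing $p\cdot(A-1)$ over all pairs gives $\Gamma'=\Gamma+\varepsilon\gamma(e)-\Delta_e$, and (W3) gives $L'=L+\varepsilon\ell(e)$.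
\end{proof}

The penalty brings a difficulty of its own. The released deposit is designed to pay for $m(e)^2$, but the linear term is now $D(e)$, which contains $\gamma(e)$, and the definitions alone give no bound on $\gamma(e)$ in terms of $m(e)$. We restore such a bound by giving up on every transversal whose penalty exceeds its worth. Call $\mathcal F$ \emph{admissible} if every $K\in\mathcal F$ satisfies
\begin{equation}\label{eq:adm}
w(K)>0\qquad\text{and}\qquad\sum_{K'\in\mathcal F}p(K,K')\le w(K).
\end{equation}
\emph{Cleanup} is the following procedure: while some $K\in\mathcal F$ violates \eqref{eq:adm}, delete one such $K$. It terminates, and it ends in an admissible (possibly empty) family.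

\begin{lemma}\label{lem:cleanup}
Cleanup does not decrease $\Psi$.
\end{lemma}

\begin{proof}
Consider one deletion. If $w(K)=0$, then $E(K)$ contains a wrong edge, so $p(K,K')=p(K',K)=0$ for all $K'$, and $\Psi$ is unchanged. If $\sum_{K'}p(K,K')>w(K)$, then $L$ drops by $w(K)$, while $\Gamma$ loses at least all pairs with first entry $K$ and so drops by more than $w(K)$.
\end{proof}

\begin{lemma}\label{lem:basic}
Let $\mathcal F$ be admissible and let $e$ and $x\ne y$ be unclaimed edges. Then
\[
\text{\rm(a) }\ |D(e)|\le3m(e),\qquad \text{\rm(b) }\ m(e)^2\le\frac{\Delta_e}{\eta\lambda_2},\qquad \text{\rm(c) }\ m(e)\le\frac1{\lambda_2},\qquad \text{\rm(d) }\ g(x,y)\le\frac1{\lambda_3}.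
\]
\end{lemma}

\begin{proof}
(a) If $e\in U$, then $e\in E(K)$ or $e\in E(K')$. By symmetry of $p$ and \eqref{eq:adm},
\[
|\gamma(e)|\le\sum_{e\in U}p(K,K')\le2\sum_{K\ni e}\ \sum_{K'\in\mathcal F}p(K,K')\le2\sum_{K\ni e}w(K)=2m(e),
\]
and $|\ell(e)|=m(e)$.

(b) The pairs with $K,K'\ni e$ are those with $e\in I$, and they have $q\ge2$. By \eqref{eq:plower}, $\lambda_2m(e)^2=\sum_{e\in I}\lambda_2w(K)w(K')\le\sum_{e\in I}p(K,K')=\Delta_e/\eta$.

(c) If $m(e)>0$, pick $K\ni e$. By \eqref{eq:adm} and \eqref{eq:plower}, $w(K)\ge\sum_{K'\ni e}p(K,K')\ge\lambda_2w(K)m(e)$, and we may divide by $w(K)>0$.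

(d) If $g(x,y)>0$, pick $K\ni x,y$. Every $K'\ni x,y$ shares with $K$ the at least three endpoints of $x$ and $y$, so $w(K)\ge\sum_{K'\ni x,y}p(K,K')\ge\lambda_3w(K)g(x,y)$.
\end{proof}

Parts (c) and (d) are the substitutes for the initial values $\mu/N^2$ and $\mu/N^3$, and they explain the constants. Part (b) pays for the convexity loss if $\theta/(\eta\lambda_2)$ is small, that is, if $\mu\lambda_2\gg r^4$; the initial penalty on pairs with $q=2$ is of order $\mu\cdot\mu\lambda_2r^2/N^2$ and is affordable if $\mu\lambda_2\ll N^2/r^2$. The value $\mu\lambda_2=n$ lies between these bounds. Part (d) makes $n^2$ rounds affordable if $\mu\lambda_3\gg n^2r^3$, and the initial penalty on pairs with $q=3$ requires $\mu\lambda_3\ll N^3/r^3$; up to powers of $r$, the value $n^{5/2}$ lies between. The choice $s=1+1/r$ keeps $s^{\binom q2}\le e^{q/2}$, a constant factor per shared vertex. The role of $\Lambda$ appears next.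

\section{One round}\label{sec:round}

A round multiplies $p(K,K')$ by $AB$, where $A$ and $B$ are the factors of Lemma~\ref{lem:single} for the two moves. The identity $AB=1+(A-1)+(B-1)+(A-1)(B-1)$ shows that $\Gamma$, like $L$, has a second-order term. It comes from pairs with $x,y\in U$. If $x$ and $y$ lie in the same member of the pair, admissibility reduces the term to $g$. The delicate pairs are those counted in
\[
C=\sum p(K,K')\quad\text{over pairs in $\mathcal F^2$ with }x\in E(K)\setminus E(K'),\ y\in E(K')\setminus E(K).
\]
Such a pair releases no deposit, since neither $x$ nor $y$ is a shared edge.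

To see who pays, take $r=3$ and the empty board, with $s>1$, $\eta=1-1/s$, and $\lambda_2,\lambda_3$ as free parameters. Let $K=\{a,b,c\}$ and $K'=\{a,b,c'\}$ with $a\in V_1$, $b\in V_2$, $c\ne c'\in V_3$, and let $13\in E(H)$, $23\notin E(H)$. Here $|U|=5$ and $I=\{ab\}$, so $p(K,K')=\lambda_2s/32$. If Maker claims $x=ac$ and Breaker claims $y=bc'$, then $A=B=2$ and the penalty quadruples, while the linear terms account only for a tripling. The excess is $\lambda_2s/32$ for each of $(K,K')$ and $(K',K)$. But $x$ is a shared edge of the pair $(K,K)$, whose penalty is $\lambda_3s^3/8$ and which releases $\eta\lambda_3s^3/8=(s-1)\lambda_3s^2/8$. This covers the excess once $(s-1)\lambda_3\ge\lambda_2/2$. In general, the excess of pairs that overlap in $q$ vertices is paid by deposits on pairs with larger overlap. This is why all overlaps $q\le r$ are penalized, with coefficients growing by a factor $\Lambda$ that is a large multiple of $1/(s-1)=r$. The chain ends at $q=r$, where $K=K'$ and no excess of this kind arises.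

\begin{lemma}\label{lem:cross}
For every family $\mathcal F$ and all unclaimed $x\ne y$ we have $2C\le\frac12(\Delta_x+\Delta_y)$.
\end{lemma}

\begin{proof}
\emph{Step 1: separating $x$ from $y$.} Take a pair counted in $C$ with $p(K,K')>0$ and let $T=K\cap K'$. Then $2\le|T|\le r-1$, and $x\not\subseteq T$, $y\not\subseteq T$, where edges are viewed as two-element sets. The set $U$ is the disjoint union of $E(T)$, $E(K)\setminus E(T)$ and $E(K')\setminus E(T)$. With $\hat w_T(K)=w(E(K)\setminus E(T))$, property (W1) gives
\[
p(K,K')=\lambda_{|T|}\,s^{u(T)}\,w(E(T))\,\hat w_T(K)\,\hat w_T(K').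
\]
Let $T$ range over subsets of transversals with $2\le|T|\le r-1$, and put
\[
X_T(e)=\sum_{K\ni e,\ K\supseteq T}\hat w_T(K),\qquad Y_e=\sum_{T:\ e\not\subseteq T}\lambda_{|T|}\,s^{u(T)}\,w(E(T))\,X_T(e)^2 .
\]
We group the pairs by $T$ and relax the condition $K\cap K'=T$ to $K,K'\supseteq T$, which only adds nonnegative terms. Using $X_T(x)X_T(y)\le\frac12(X_T(x)^2+X_T(y)^2)$,
\[
C\le\sum_{T:\ x,y\not\subseteq T}\lambda_{|T|}\,s^{u(T)}\,w(E(T))\,X_T(x)\,X_T(y)\le\tfrac12(Y_x+Y_y).
\]
It remains to show $Y_e\le\frac12\Delta_e$ for every unclaimed $e$.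

\emph{Step 2: back to pairs.} Expand $X_T(e)^2$ as a sum over pairs $(K,K')\in\mathcal F^2$ with $K,K'\supseteq T$ and $K,K'\ni e$. In contrast to the pairs in $C$, these pairs share the edge $e$. By (W2) and then (W1),
\[
w(E(T))\,\hat w_T(K)\,\hat w_T(K')\le w(E(T))\,w(U\setminus E(T))=w(U).
\]
Exchanging the order of summation,
\[
Y_e\le\sum_{(K,K'):\ e\in I}w(U)\sum_{T}\lambda_{|T|}\,s^{u(T)},
\]
where the inner sum is over $T\subseteq K\cap K'$ with $|T|\ge2$ and $e\not\subseteq T$.

\emph{Step 3: the inner sum.} Fix a pair with $e\in I$, let $q=|K\cap K'|$ and $u=u(K\cap K')$. Since $e\subseteq K\cap K'$ and $e\not\subseteq T$, we have $|T|=q-k$ with $k\ge1$, and $\lambda_{|T|}\le\Lambda^{-k}\lambda_q$ by \eqref{eq:lambda}. Since $e$ is unclaimed and $E(T)\subseteq I\setminus\{e\}$, we have $u(T)\le u-1$. The $k$ vertices omitted by $T$ include an endpoint of $e$, so there are at most $2\binom{q-1}{k-1}$ sets $T$ of size $q-k$. The inner sum is thus at most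
\[
\lambda_q\,s^{u-1}\sum_{k\ge1}2\binom{q-1}{k-1}\Lambda^{-k}=\lambda_q\,s^{u-1}\,\frac2\Lambda\Bigl(1+\frac1\Lambda\Bigr)^{q-1}\le\lambda_q\,s^{u}\,\frac{2e^{r/\Lambda}}{\Lambda s}.
\]
Hence
\[
Y_e\le\frac{2e^{r/\Lambda}}{\Lambda s}\sum_{e\in I}p(K,K')=\frac{2e^{r/\Lambda}}{\Lambda s\eta}\,\Delta_e=\frac{e^{1/20}}{10}\,\Delta_e\le\tfrac12\Delta_e,
\]
because $s\eta=s-1=1/r$ and $\Lambda=20r$.
\end{proof}

\begin{lemma}\label{lem:round}
Let $\mathcal F$ be admissible. If Maker claims $x$ and then Breaker claims $y$, and $\mathcal F$ is kept fixed, then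
\[
\Psi'\ge\Psi+D(x)-D(y)+\tfrac12(\Delta_x+\Delta_y)-\frac3{\lambda_3}.
\]
\end{lemma}

\begin{proof}
Write $g=g(x,y)$. By \eqref{eq:L}, $L'\ge L+\ell(x)-\ell(y)-g$. For the penalty, $p'=pAB$, where $A$ is the factor of Lemma~\ref{lem:single} for $e=x$, $\varepsilon=+1$ and $B$ the factor for $e=y$, $\varepsilon=-1$; these factors depend only on whether the edge lies in $U$ and in $I$. By \eqref{eq:A}, the terms $p\cdot(A-1)$ sum to $\gamma(x)-\Delta_x$ and the terms $p\cdot(B-1)$ sum to $-\gamma(y)-\Delta_y$. The product $(A-1)(B-1)$ vanishes unless $x,y\in U$ and is at most $1$, as $A,B\in[0,2]$. So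
\[
\Gamma'\le\Gamma+\gamma(x)-\gamma(y)-\Delta_x-\Delta_y+R,\qquad R=\sum_{x,y\in U}p(K,K'),
\]
and therefore
\[
\Psi'\ge\Psi+D(x)-D(y)+\Delta_x+\Delta_y-g-R .
\]
We split $R$. The pairs with $x,y\in E(K)$ contribute at most $\sum_{K\ni x,y}\sum_{K'}p(K,K')\le g$ by \eqref{eq:adm}, and by symmetry so do the pairs with $x,y\in E(K')$. In a remaining pair, neither member contains both edges. If $x\in E(K)$, then $y\notin E(K)$, so $y\in E(K')$, so $x\notin E(K')$, and the pair is counted in $C$. Otherwise $x\in E(K')$, and the reversed pair is counted in $C$. Thus $g+R\le3g+2C$, and Lemmas~\ref{lem:basic}(d) and~\ref{lem:cross} bound this by $3/\lambda_3+\frac12(\Delta_x+\Delta_y)$.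
\end{proof}

\section{Maker's strategy}\label{sec:strategy}

We now let $H$ vary and restore the index. For every graph $H$ on $[r]$, Maker keeps a family $\mathcal F_H$. It starts as the family of all transversals. Cleanup with respect to $H$ is applied before the first move of the game, after Breaker's opening move if Breaker starts, and after every round. So each $\mathcal F_H$ is admissible at the start of the game and before each move of Maker. As in Section~\ref{sec:r2}, let
\[
\Phi=\sum_He^{-\theta\Psi_H},\qquad \mathcal D(e)=\sum_He^{-\theta\Psi_H}D_H(e),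
\]
with sums over all graphs $H$ on $[r]$. \emph{Maker always claims an unclaimed edge $x$ that maximizes $\mathcal D(x)$.} We assume that $n$ is large enough that
\begin{equation}\label{eq:large}
36\,r^3(r+1)\le n .
\end{equation}

\begin{lemma}\label{lem:phi}
A round, including the cleanup after it, multiplies $\Phi$ by at most $e^{3\theta/\lambda_3}$.
\end{lemma}

\begin{proof}
Fix $H$ and let $a=\theta(D_H(x)-D_H(y))$ and $b=\frac\theta2(\Delta_x+\Delta_y)$, with $\Delta$ taken for $H$. By Lemma~\ref{lem:basic}(a), $|a|\le3\theta(m(x)+m(y))$. Part (c) and \eqref{eq:large} give $|a|\le6\theta/\lambda_2=6r^3/n\le\frac12$. Part (b) gives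
\[
a^2\le18\theta^2\bigl(m(x)^2+m(y)^2\bigr)\le\frac{18\theta^2}{\eta\lambda_2}(\Delta_x+\Delta_y)=\frac{36r^3(r+1)}n\,b\le b ,
\]
so the half of the deposit left over in Lemma~\ref{lem:round} covers the convexity loss. By \eqref{eq:exp}, $e^{-a-b}\le e^{-a-a^2}\le1-a$. With Lemma~\ref{lem:round}, the value after the round and before cleanup satisfies
\[
e^{-\theta\Psi'_H}\le e^{3\theta/\lambda_3}\,e^{-\theta\Psi_H}\bigl(1-\theta(D_H(x)-D_H(y))\bigr).
\]
Summing over $H$,
\[
\Phi'\le e^{3\theta/\lambda_3}\bigl(\Phi-\theta(\mathcal D(x)-\mathcal D(y))\bigr)\le e^{3\theta/\lambda_3}\,\Phi ,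
\]
because $y$ was unclaimed when Maker chose $x$. This is the only place where her choice is used. By Lemma~\ref{lem:cleanup}, cleanup does not increase $\Phi$.
\end{proof}

\begin{lemma}\label{lem:total}
Let $\Phi_0$ be the value of $\Phi$ after the first cleanup, before any move, and $\Phi_{\mathrm{end}}$ its value at the end of the game. Whoever moves first, $\Phi_{\mathrm{end}}\le8\,\Phi_0$.
\end{lemma}

\begin{proof}
The game consists of at most $n^2$ rounds, possibly preceded by an opening move of Breaker and possibly followed by a last move of Maker without reply. The rounds contribute a factor of at most $\exp(3\theta n^2/\lambda_3)=\exp\bigl(3/(8000\sqrt n)\bigr)\le2$. An unpaired move $e$ is made when all families are admissible, so Lemmas~\ref{lem:single} and~\ref{lem:basic}(a),(c) give $\Psi'_H\ge\Psi_H-|D_H(e)|\ge\Psi_H-3/\lambda_2$ for every $H$. Each of the at most two unpaired moves thus contributes a factor of at most $e^{3\theta/\lambda_2}=e^{3r^3/n}\le2$, by \eqref{eq:large}.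
\end{proof}

\section{The initial penalty and the end of the proof}\label{sec:start}

It remains to show that the deposit is small compared with $\mu$. The upper bound on $r$ has so far entered only through \eqref{eq:large}; its precise form is needed here.

\begin{lemma}\label{lem:start}
On the empty board, for the family of all transversals and every $H$, we have $L_H=\mu$ and $\Gamma_H\le\varepsilon_n\mu$, where $\varepsilon_n=O(r^{10}n^{-1/2})$ does not depend on $H$.
\end{lemma}

\begin{proof}
Each of the $N^r$ transversals has weight $2^{-\binom r2}$, so $L=\mu$. There are at most $\binom rqN^{2r-q}$ ordered pairs with $|K\cap K'|=q$: choose $K$, the $q$ classes of agreement, and the other $r-q$ vertices of $K'$. For such a pair $|U|=2\binom r2-\binom q2$ and $s^{u(K\cap K')}=(1+\frac1r)^{\binom q2}\le e^{q(q-1)/(2r)}\le e^{q/2}$. Since $N^{2r}2^{-2\binom r2}=\mu^2$,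
\[
\frac\Gamma\mu\le\sum_{q=2}^r\mu\lambda_q\,e^{q/2}\binom rqN^{-q}\,2^{\binom q2}\le 2e\,n\binom r2N^{-2}+n^{5/2}\sum_{q=3}^r(33r)^q\binom rqN^{-q}\,2^{\binom q2},
\]
where we used $20e^{1/2}<33$. As $N=\lfloor n/r\rfloor\ge n/(2r)$, the first term is at most $4er^4/n$. Using also $\binom rq\le(er/q)^q$, the $q$-th summand of the last sum is at most
\[
2^{h(q)}=\Bigl(\frac{66e\,r^3\,2^{(q-1)/2}}{q\,n}\Bigr)^q,\qquad h(q)=q\Bigl[\log\frac{66er^3}n-\log q+\frac{q-1}2\Bigr].
\]
For real $q\ge2$ we have $h''(q)=1-\frac1{q\ln2}>0$. So $h$ is convex, and its maximum on $[3,r]$ is attained at an endpoint. At $q=3$ we get $2^{h(3)}=(44er^3/n)^3$. At $q=r$ the base is $66e\,r^22^{(r-1)/2}/n$. From $r-1\le2\log n-4\log\log n-31$ we have $2^{(r-1)/2}\le2^{-15.5}n/(\log n)^2$, and $r^2\le4(\log n)^2$, so the base is at most $264e\cdot2^{-15.5}<2^{-6}$ (indeed $264e<718$ and $2^{9.5}>724$). Hence $2^{h(r)}\le2^{-6r}\le n^{-6}$, as $r\ge\log n$. Altogether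
\[
\frac\Gamma\mu\le\varepsilon_n:=\frac{4er^4}n+n^{5/2}\,r\,\Bigl[\Bigl(\frac{44er^3}n\Bigr)^3+n^{-6}\Bigr]=O\bigl(r^{10}n^{-1/2}\bigr).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
Maker follows the strategy of Section~\ref{sec:strategy}. By Lemmas~\ref{lem:start} and~\ref{lem:cleanup}, $\theta\Psi_H\ge r^3(1-\varepsilon_n)$ for every $H$ after the first cleanup. There are $2^{\binom r2}$ graphs $H$, so by Lemma~\ref{lem:total}
\[
\ln\Phi_{\mathrm{end}}\le\ln8+\tfrac{\ln2}2\,r^2-r^3+r^3\varepsilon_n\le r^2-r^3
\]
for large $n$, because $r^3\varepsilon_n=O(r^{13}n^{-1/2})\to0$ and $r\to\infty$. Each term of $\Phi_{\mathrm{end}}$ is at most $\Phi_{\mathrm{end}}$, so at the end $\theta\Psi_H\ge r^3-r^2$ for every $H$, that is, $\Psi_H\ge(1-\frac1r)\mu$. Since $\Gamma_H\ge0$, also $L_H\ge(1-\frac1r)\mu$, and at the end of the game $L_H$ is the number of copies of $H$ in $\mathcal F_H$. So for every $H$ at least $(1-\frac1r)\mu$ transversals are copies of $H$.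
\end{proof}

\begin{remark}\label{rem:gap}
The gap in Theorem~\ref{thm:f} can be traced to the diagonal pairs $(K,K)$. The expected number $\mu$ of copies exceeds $1$ as long as $\mu^{1/r}=N2^{-(r-1)/2}>1$, which with $N\approx n/r$ holds up to $r=2\log n-2\log\log n+O(1)$, the order of the upper bound. On the empty board, however, $p(K,K)=\lambda_rs^{\binom r2}w(K)\ge\Lambda^rw(K)/\mu$, so the first cleanup deletes every transversal unless $\mu^{1/r}\ge\Lambda=20r$. Asking for $N2^{-(r-1)/2}\ge20r$ instead of $N2^{-(r-1)/2}>1$ lowers the admissible $r$ by $2\log\log n+O(1)$.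
\end{remark}

\begin{thebibliography}{9}

\bibitem{es}
Erd\H{o}s and Selfridge, J. Combin. Theory Ser. A 14 (1973).

\bibitem{jumbleg}
\emph{The Game of JumbleG}, \texttt{https://page.mi.fu-berlin.de/szabo/PDF/jumbleG.pdf}.

\end{thebibliography}
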